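# Zeros of the zeta polynomials of extremal weight enumerators

## 1. The zeta polynomial of $x^8+14x^4y^4+y^8$

The extended binary Hamming code of length $8$ is self-dual. It has one word of weight $0$, fourteen words of weight $4$ and one word of weight $8$, so its weight enumerator is $W=x^8+14x^4y^4+y^8$ and its minimum distance is $d=4$. We look for a polynomial $P(T)=p_0+p_1T+\dots+p_4T^4$ for which the coefficient of $T^4$ in the power series
$$\frac{P(T)}{(1-T)(1-2T)}\,(y(1-T)+xT)^8$$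
is $W-x^8=14x^4y^4+y^8$. The coefficient of $x^{8-i}y^i$ in $(y(1-T)+xT)^8$ is $\binom8iT^{8-i}(1-T)^i$. So for $i\ge 1$ the coefficient $A_i$ of $x^{8-i}y^i$ in $W$ has to satisfy
$$A_i=\binom8i\,[T^{i-4}]\,\frac{P(T)(1-T)^{i-1}}{1-2T},$$
where $[T^j]$ means "coefficient of $T^j$". For $i<4$ both sides are $0$. The other cases use the expansions
$$\tfrac{(1-T)^4}{1-2T}=1-2T+\cdots,\qquad \tfrac{(1-T)^5}{1-2T}=1-3T+4T^2+\cdots,$$
$$\tfrac{(1-T)^6}{1-2T}=1-4T+7T^2-6T^3+\cdots,\qquad \tfrac{(1-T)^7}{1-2T}=1-5T+11T^2-13T^3+9T^4+\cdots$$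
(to divide by $1-2T$, form each new coefficient as the old one plus twice the preceding new one). We get, for $i=4,\dots,8$,
$$70p_0=14,\quad p_1-2p_0=0,\quad p_2-3p_1+4p_0=0,$$
$$p_3-4p_2+7p_1-6p_0=0,\quad p_4-5p_3+11p_2-13p_1+9p_0=1.$$
Hence $p_0=\frac15$, $p_1=\frac25$, $p_2=\frac65-\frac45=\frac25$, $p_3=\frac{8-14+6}5=0$, $p_4=1-\frac{22-26+9}{5}=0$, that is,
$$P(T)=\tfrac15(1+2T+2T^2).$$

We allowed degree $4$ and got degree $2$. Moreover $P(1)=1$, and the two zeros $(-1\pm i)/2$ both have absolute value $1/\sqrt2$. These lectures show that this is no accident.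

**Definition (zeta polynomial).** Let $C$ be a linear $[n,k,d]$-code over $\mathbf F_q$ with weight enumerator $W_C(x,y)=\sum_{c\in C}x^{n-\mathrm{wt}(c)}y^{\mathrm{wt}(c)}$, with $d\ge2$, and with dual minimum weight $d^\perp\ge2$. Its *zeta polynomial* is the unique $P(T)\in\mathbf C[T]$ of degree at most $n-d$ with
$$[T^{n-d}]\;\frac{P(T)}{(1-T)(1-qT)}\,(y(1-T)+xT)^n=\frac{W_C(x,y)-x^n}{q-1}. \tag{1.1}$$
The quotient $Z(T)=P(T)/((1-T)(1-qT))$ is the *zeta function*, and $g=n+1-k-d$ is the *genus*. The code *satisfies the Riemann hypothesis* if all zeros of $P$ have absolute value $1/\sqrt q$.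

In the example $q=2$ and $g=8+1-4-4=1$. Existence and uniqueness of $P$ use only that $W_C-x^n$ is divisible by $y^d$. Indeed $y(1-T)+xT=y+(x-y)T$, so with $Z=\sum z_jT^j$ the left side of (1.1) is
$$\sum_{i=0}^{n-d}z_{n-d-i}\tbinom ni\,y^{n-i}(x-y)^i .$$
The forms $y^{n-i}(x-y)^i$, $0\le i\le n-d$, are a basis of the forms of degree $n$ divisible by $y^d$. So (1.1) determines $z_0,\dots,z_{n-d}$, and with them $P$ modulo $T^{n-d+1}$. We may therefore use (1.1) for any form $W=x^n+y^d(\cdots)$ of degree $n$. As in the example, comparing coefficients of $x^{n-i}y^i$ gives, with $A_i$ the coefficient in $W$,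
$$\frac{A_i}{q-1}=\binom ni[T^{i-d}]\frac{P(T)(1-T)^{i-1}}{1-qT}\qquad(i\ge1). \tag{1.2}$$

## 2. Four invariant rings and their extremal elements

An extremal code is a self-dual code over $\mathbf F_2,\mathbf F_3$ or $\mathbf F_4$ that attains the Mallows–Sloane bound $d\le d_{\max}$. There are four types: I (binary self-dual), II (binary doubly-even self-dual), III (ternary self-dual), IV (quaternary Hermitian self-dual). For each type the weight enumerators lie in a ring $\mathbf C[\varphi,p^c]$ with the following data. Every admissible $n$ is written in exactly one way as in the last columns, with $k\ge0$; the value of the bound is $d$.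

| type | $q$ | $c$ | $\varphi$ | $p$ | $n$ | $l$ | $d$ |
|---|---|---|---|---|---|---|---|
| I | 2 | 2 | $x^2+y^2$ | $xy(x^2-y^2)$ | $8k+2l$ | $0,1,2,3$ | $2k+2$ |
| II | 2 | 4 | $x^8+14x^4y^4+y^8$ | $xy(x^4-y^4)$ | $24k+8l$ | $0,1,2$ | $4k+4$ |
| III | 3 | 3 | $x^4+8xy^3$ | $y(x^3-y^3)$ | $12k+4l$ | $0,1,2$ | $3k+3$ |
| IV | 4 | 2 | $x^2+3y^2$ | $y(x^2-y^2)$ | $6k+2l$ | $0,1,2$ | $2k+2$ |

So the bounds are $d\le2\lfloor n/8\rfloor+2$ ($n$ even), $d\le4\lfloor n/24\rfloor+4$ ($8\mid n$), $d\le3\lfloor n/12\rfloor+3$ ($4\mid n$) and $d\le2\lfloor n/6\rfloor+2$ ($n$ even).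

**Definition (extremal weight enumerator).** For a type and an admissible length $n>0$, with $d$ as in the table, it is the form $W$ of degree $n$ in the ring whose coefficient of $x^n$ is $1$ and whose coefficients of $x^{n-i}y^i$ vanish for $0<i<d$.

There is exactly one such $W$. In degree $n$ the ring has the basis $\varphi^{(n-b\deg p^c)/\deg\varphi}(p^c)^b$, $0\le b\le k$. The $b$-th element has lowest power $y^{cb}$ with coefficient $1$ or $-1$ to some power, hence nonzero. All elements of the ring contain only powers of $y^c$, and $d=c(k+1)$, so the conditions concern exactly the coefficients of $y^0,y^c,\dots,y^{ck}$. They form a triangular system in $k+1$ unknowns.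

*Example.* Type I, $n=8$, so $k=1$, $l=0$, $d=4$. From $\varphi^4=x^8+4x^6y^2+6x^4y^4+4x^2y^6+y^8$ and $p^2=x^6y^2-2x^4y^4+x^2y^6$ we get $W=\varphi^4-4p^2=x^8+14x^4y^4+y^8$, the polynomial of §1.

Only finitely many extremal self-dual codes exist, so the question is meant for all extremal weight enumerators $W$, whether or not a code belongs to them. Define $P$ by (1.1) with $W$ in place of $W_C$, with $q,d$ from the table and with $k=n/2$ as dimension, so $g=n/2+1-d$. From now on, $k$ is the integer in the table. The known result (Duursma) is that all extremal self-dual codes over $\mathbf F_4$ of length $6k$ satisfy the Riemann hypothesis. The problem, posed in "Kinki University Series on Quantum Computing – Vol. 6", https://github.com/rohithmay/qiskit-2020, is to prove or disprove that all extremal codes do. They do: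

**Theorem.** Let $W$ be the extremal weight enumerator of any of the four types and any admissible length $n$, with $q,d$ as above and $g=n/2+1-d$. Then $P$ has degree exactly $2g$ and has $2g$ distinct zeros, all satisfying $|T|=1/\sqrt q$.

By the table, $g$ is $2k+l-1$, $8k+4l-3$, $3k+2l-2$, $k+l-1$ for Types I–IV; it is never negative.

## 3. $P(1)=1$ and the functional equation

**Step 1: the symmetries of $W$.** We first record the symmetries that are used throughout. Let $\omega$ be a primitive $c$-th root of $1$: $\omega=-1$ for I and IV, $\omega=i$ for II, $\omega=e^{2\pi i/3}$ for III. Put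
$$\sigma(x,y)=\tfrac1{\sqrt q}\,(x+(q-1)y,\;x-y),\qquad \mu(x,y)=(x,\omega y),\qquad G=\langle\sigma,\mu\rangle .$$
Then $\sigma^2=1$, since $x+(q-1)y+(q-1)(x-y)=qx$ and $x+(q-1)y-(x-y)=qy$. We claim
$$\varphi\circ\mu=\varphi,\quad p\circ\mu=\omega p,\quad \varphi\circ\sigma=\varphi,\quad p\circ\sigma=p. \tag{3.1}$$
The first two are read off from the table. For $\sigma$:

* I: $\frac12[(x+y)^2+(x-y)^2]=x^2+y^2$, and $p\circ\sigma=\frac14(x^2-y^2)\cdot4xy=p$.
* II: $p\circ\sigma=\frac18(x^2-y^2)[(x+y)^4-(x-y)^4]=\frac18(x^2-y^2)\cdot8xy(x^2+y^2)=p$. Also $16\,\varphi\circ\sigma=(x+y)^8+(x-y)^8+14(x^2-y^2)^4$, which is $2(x^8+28x^6y^2+70x^4y^4+28x^2y^6+y^8)+14(x^8-4x^6y^2+6x^4y^4-4x^2y^6+y^8)=16\varphi$.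
* III: $p\circ\sigma=\frac19(x-y)[(x+2y)^3-(x-y)^3]=\frac19(x-y)\cdot3y\cdot3(x^2+xy+y^2)=p$. Also $\varphi\circ\sigma=\frac19(x+2y)[(x+2y)^3+8(x-y)^3]$. The bracket is a sum of two cubes, equal to $3x\,[(x+2y)^2-2(x+2y)(x-y)+4(x-y)^2]=3x\cdot3(x^2-2xy+4y^2)$, so $\varphi\circ\sigma=x(x+2y)(x^2-2xy+4y^2)=x(x^3+8y^3)=\varphi$.
* IV: $p\circ\sigma=\frac18(x-y)[(x+3y)^2-(x-y)^2]=\frac18(x-y)\cdot4y\cdot(2x+2y)=p$, and $\varphi\circ\sigma=\frac14[(x+3y)^2+3(x-y)^2]=x^2+3y^2$.

So $\varphi$ and $p^c$, hence all elements of the ring, in particular $W$, are $G$-invariant.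

**Step 2: residues.** The aim is that $P$ has degree at most $2g$, the symmetry $P=P^*$ where $P^*(U)=P(\frac1{qU})q^gU^{2g}$, and $P(1)=1$. We turn $W\circ\sigma=W$ into an identity for $P$ by the residue theorem. Substitute $(x,y)\mapsto(x+(q-1)y,\,x-y)$ in (1.1). Then $W$ becomes $q^{n/2}W$, and $y(1-T)+xT$ becomes $(x-y)(1-T)+(x+(q-1)y)T=x-y+qyT$. Put
$$G_0(T)=\frac{P(T)}{(1-T)(1-qT)}\,T^{d-n-1}(x-y+qyT)^n .$$
The differential $G_0\,dT$ on the sphere has poles at most at $0,1,1/q,\infty$. Its residues are as follows.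

* At $0$: the coefficient of $T^{n-d}$ after the substitution, i.e. $\frac{q^{n/2}W-(x+(q-1)y)^n}{q-1}$.
* At $1$: since $\frac1{1-T}$ has residue $-1$, we get $-\frac{P(1)}{1-q}(x-y+qy)^n=\frac{P(1)}{q-1}(x+(q-1)y)^n$.
* At $1/q$: a constant times $(x-y+y)^n=x^n$.
* At $\infty$: put $T=\frac1{qU}$. Then $(1-T)(1-qT)=\frac{(1-U)(1-qU)}{qU^2}$, $dT=-\frac{dU}{qU^2}$, $T^{d-n-1}=(qU)^{n+1-d}$, $(x-y+qyT)^n=U^{-n}(y+(x-y)U)^n$ and $P(\frac1{qU})=q^{-g}U^{-2g}P^*(U)$. So
$$G_0\,dT=-q^{n+1-d-g}\,U^{1-d-2g}\,\frac{P^*(U)(y+(x-y)U)^n}{(1-U)(1-qU)}\,dU .$$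
Here $n+1-d-g=n/2$ and $1-d-2g=d-n-1$, so the residue is $-q^{n/2}[U^{n-d}]\frac{P^*(U)(y+(x-y)U)^n}{(1-U)(1-qU)}$.

The sum of the residues is $0$, and $q^{n/2}$ times (1.1) expresses $q^{n/2}\frac{W-x^n}{q-1}$ by the same expression with $P$ in place of $P^*$. Subtracting, $W$ cancels and
$$(q-1)q^{n/2}[U^{n-d}]\frac{(P-P^*)(U)(y+(x-y)U)^n}{(1-U)(1-qU)}=(1-P(1))(x+(q-1)y)^n+\mathrm{const}\cdot x^n. \tag{3.2}$$

**Step 3: comparing orders in $y$.** We show that both sides of (3.2) vanish. Write $P-P^*=\sum c_jU^j$. The exponents in $P$ lie in $[0,n-d]$, those in $P^*$ in $[2g-(n-d),2g]=[2-d,2g]$, and $2g=n+2-2d\le n-d$ as $d\ge2$. So $2-d\le j\le n-d$. The term $c_jU^j$ contributes to the left side of (3.2) a constant times $c_j$ times a combination of the forms $\binom niy^{n-i}(x-y)^i$ with $i\le n-d-j$, in which the last one, $i=n-d-j$, has coefficient $1$. This has $y$-order exactly $d+j\ge2$. So the left side is divisible by $y^2$. The coefficient of $x^{n-1}y$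 on the right is $(1-P(1))\,n(q-1)$, so $P(1)=1$. Then the coefficient of $x^n$ shows that the constant is $0$, and the left side is $0$. The orders $d+j$ are distinct, so all $c_j=0$. Thus
$$P(1)=1,\qquad P=P^*,\ \text{ i.e. }\ p_{2g-i}=q^{g-i}p_i,\qquad \deg P\le2g, \tag{3.3}$$
the last because $p_j\ne0$ with $j>2g$ would give a nonzero $p_{2g-j}$ with negative index.

*The functional equation alone is not enough.* It only says that the zeros are permuted by $T\mapsto1/(qT)$. Take $q=2$, $g=1$. A real $P$ with (3.3) is $p_0+(1-3p_0)T+2p_0T^2$ with $p_0$ free. For $p_0=\frac1{10}$ this is $\frac1{10}(1+7T+2T^2)$, whose zeros are real and distinct with product $\frac12$; so they do not both have absolute value $1/\sqrt2$. For $p_0=\frac15$ we get §1. We have to use which invariant $W$ is.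

## 4. The lengths with $k=0$

The case $k=0$ is done by hand, because the later argument needs $k\ge1$. Here $n<\deg p^c$, so $W=\varphi^l$ with $l\ge1$ and $d=c$. We use (1.2) and (3.3).

* I. $n=2$: $g=0$, $P=1$. $n=4$: $g=1$, $A_2=2$, $p_0=\frac26$, $p_2=\frac23$, so $P=(1+2T^2)/3$. $n=6$: $g=2$, $A_2=3$, $p_0=\frac3{15}$; $A_3=0$ reads $[T]\frac{P(1-T)^2}{1-2T}=p_1=0$; so $p_3=0$, $p_4=\frac45$, $p_2=0$ and $P=(1+4T^4)/5$.
* IV. $n=2$: $g=0$, $P=1$. $n=4$: $g=1$, $A_2=6$, $p_0=\frac6{3\cdot6}=\frac13$, $p_2=\frac43$, so $P=(1-2T+4T^2)/3$ with zeros $(1\pm i\sqrt3)/4$.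
* III. $n=4$: $g=0$, $P=1$. $n=8$: $g=2$, $A_3=16$, $p_0=\frac{16}{2\cdot56}=\frac17$; $A_4=0$ reads $[T]\frac{P(1-T)^3}{1-3T}=p_1=0$; so $p_3=0$, $p_4=\frac97$, $p_2=-\frac37$ and $P=(1-3T^2+9T^4)/7$, with zeros given by $T^2=(1\pm i\sqrt3)/6$.
* II. $n=8$: $P=(1+2T+2T^2)/5$ by §1. $n=16$: $g=5$, $A_4=28$, $A_5=A_6=A_7=0$, $A_8=14^2+2=198$. Now $p_0=\frac{28}{1820}=\frac1{65}$, and the expansions of §1 give the same equations for $i=5,6,7$, while for $i=8$ the right side is $\frac{198}{12870}=\frac1{65}$. So $65(p_0,\dots,p_4)=(1,2,2,0,-4)$. By the functional equation $65(p_6,\dots,p_{10})=(-8,0,16,32,32)$, and $P(1)=1$ gives $65p_5=-8$. Hence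
$$P=\tfrac1{65}(1+2T+2T^2)(1-4T^4+16T^8).$$
The zeros are $(-1\pm i)/2$, for which $T^4=-\frac14$, and the solutions of $T^4=(1\pm i\sqrt3)/8$.

In all cases $\deg P=2g$ and the zeros are distinct of absolute value $1/\sqrt q$. **From now on $k\ge1$.**

## 5. A differential operator that leaves only $p^M\varphi^l$

The form $W$ is complicated: $k+1$ basis elements with coefficients from a triangular system. We now show that a suitable constant-coefficient operator $h(\partial)$ turns it into a single monomial in $p$ and $\varphi$, and that this operator has a harmless effect on $P$. In the table, $r=\deg p=\deg h$.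

| type | $r$ | $h(\partial)$ | $e(T)$ | $M_0=d-r$ | $M$ |
|---|---|---|---|---|---|
| I | 4 | $\partial_x\partial_y(\partial_x^2-\partial_y^2)$ | $T$ | $2k-2$ | $2k-1$ |
| II | 6 | $\partial_x\partial_y(\partial_x^4-\partial_y^4)$ | $T(1-2T+2T^2)$ | $4k-2$ | $4k-1$ |
| III | 4 | $\partial_y(8\partial_x^3-\partial_y^3)$ | $1+3T^2$ | $3k-1$ | $3k-1$ |
| IV | 3 | $\partial_y(9\partial_x^2-\partial_y^2)$ | $1+2T$ | $2k-1$ | $2k-1$ |

**Step 1: the effect on $P$.** The operator is chosen so that the denominator $(1-T)(1-qT)$ disappears. Since $\partial_x$ and $\partial_y$ bring down factors $T$ and $1-T$,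
$$h(\partial)(y(1-T)+xT)^n=\tfrac{n!}{(n-r)!}\,h(T,1-T)\,(y(1-T)+xT)^{n-r},$$
and $h(\partial)x^n=0$ since every term of $h$ contains $\partial_y$. Moreover $h(T,1-T)=-(1-T)(1-qT)e(T)$:

* I: $T(1-T)(T^2-(1-T)^2)=T(1-T)(2T-1)$.
* II: $T(1-T)(T^2-(1-T)^2)(T^2+(1-T)^2)=T(1-T)(2T-1)(1-2T+2T^2)$.
* III: $(1-T)(8T^3-(1-T)^3)=(1-T)(3T-1)(4T^2+2T(1-T)+(1-T)^2)=(1-T)(3T-1)(1+3T^2)$.
* IV: $(1-T)(9T^2-(1-T)^2)=(1-T)(4T-1)(2T+1)$.

Put $N=n-r$ and $P(T)e(T)=\sum_j\beta_jT^j$. Since $\deg e\le r-2$, $\deg(Pe)\le2g+r-2=n-2d+r\le n-d$; here $M_0=d-r\ge0$ is used, which holds as $k\ge1$. Applying $h(\partial)$ to (1.1) and expanding $(y+(x-y)T)^N$,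
$$\Phi:=h(\partial)W=\mathrm{const}\cdot\sum_j\beta_j\binom N{M_0+j}\,y^{M_0+j}(x-y)^{N-M_0-j},\qquad \mathrm{const}\ne0, \tag{5.1}$$
where $0\le M_0+j\le N$ throughout. (The power of $T$ taken from $(y+(x-y)T)^N$ is $n-d-j$, and $N-(n-d-j)=M_0+j$.) As $P(1)=1$, $Pe\ne0$, so $\Phi\ne0$.

**Step 2: the directions in $h$.** To use symmetry, write $D_a=a_1\partial_x+a_2\partial_y$ for $a\in\mathbf C^2$. Up to a constant, $h(\partial)=\prod D_a$ over the $r$ directions
$$(0,1);\qquad (q-1,-\omega^j)\ (0\le j<c);\qquad\text{and, for I and II only, } (1,0).$$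
The map $\mu$ permutes them up to scalars. So does $\sigma$, and the product of its scalars is $1$:

* IV: $\sigma(0,1)=\frac12(3,-1)$, $\sigma(3,-1)=2(0,1)$, $\sigma(3,1)=(3,1)$.
* III: $\sigma(0,1)=\frac1{\sqrt3}(2,-1)$, $\sigma(2,-1)=\sqrt3(0,1)$, $\sigma(2,-\omega)=\frac{1-\omega}{\sqrt3}(2,-\omega^2)$ because $(1-\omega)(-\omega^2)=1-\omega^2=2+\omega$, and, conjugating, $\sigma(2,-\omega^2)=\frac{1-\omega^2}{\sqrt3}(2,-\omega)$; and $(1-\omega)(1-\omega^2)=3$.
* I, II: $\sigma(0,1)=\frac1{\sqrt2}(1,-1)$, $\sigma(1,-1)=\sqrt2(0,1)$, $\sigma(1,0)=\frac1{\sqrt2}(1,1)$, $\sigma(1,1)=\sqrt2(1,0)$; for II also $\sigma(1,\pm i)=\frac{1\pm i}{\sqrt2}(1,\mp i)$, and $(1+i)(1-i)=2$.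

**Step 3: $p^M$ divides $\Phi$.** We use that $W$ is flat at $y=0$ and transport this by $G$. For $g\in G$, differentiating $W(g(z+ta))=W(z+ta)$ at $t=0$ gives $(D_{ga}W)(gz)=(D_aW)(z)$. With $a=e_y=(0,1)$: $(D_{ge_y}W)(z)=(\partial_yW)(g^{-1}z)$. Since $W=x^n+y^d(\cdots)$, $y^{d-1}$ divides $\partial_yW$, so $(y\circ g^{-1})^{d-1}$ divides $D_{ge_y}W$. Up to scalars, the pairs $(ge_y,\;y\circ g^{-1})$ include

* $g=1$: $(e_y,\;y)$;
* $g=\mu^j\sigma$: $((q-1,-\omega^j),\;x-\omega^{-j}y)$;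
* for I and II, $g=\sigma\mu^{c/2}\sigma$, which is $(x,y)\mapsto(y,x)$: $(e_x,\;x)$.

So the $r$ directions in $h$ correspond one-to-one to the $r$ linear factors $\lambda$ of $p$, each of the form $y\circ g^{-1}$ up to scalars. Fix $\lambda$. The derivative of $W$ in its direction is divisible by $\lambda^{d-1}$, and each of the other $r-1$ derivatives lowers the $\lambda$-order by at most $1$. Hence $\lambda^{d-r}\mid\Phi$. In Types I and II we gain one more power. The set of directions is $G$-stable up to scalars and contains $e_x$, so it contains $ge_x$, a direction different from that of $ge_y$; and $\lambda(ge_x)=y(e_x)=0$ (up to a scalar), so this derivative does not lower the $\lambda$-order. Hence $\lambda^{d-r+1}\mid\Phi$. In all types $\Phi=p^MF$ with $M$ from the table. Counting degrees, $\deg F=n-r-rM=l\deg\varphi$.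

**Step 4: $F$ is a multiple of $\varphi^l$.** First, $F$ is $G$-invariant. The $y$-exponents of $W$ are divisible by $c$ and the $\partial_y$-exponents of $h$ are $\equiv1\pmod c$, so $\Phi\circ\mu=\omega^{-1}\Phi$; and $p^M\circ\mu=\omega^Mp^M=\omega^{-1}p^M$ because $M\equiv-1\pmod c$. So $F\circ\mu=F$. Applying the chain rule of Step 3 to all factors, $\big(\prod D_{\sigma a}W\big)(\sigma z)=\big(\prod D_aW\big)(z)$, and $\prod D_{\sigma a}=\prod D_a$ by Step 2. So $\Phi\circ\sigma=\Phi$ and $F\circ\sigma=F$. It remains to show: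

**(5.2)** *A $G$-invariant form of degree $l\deg\varphi$, with $l$ in the range of the table in §2, lies in $\mathbf C\varphi^l$.*

Subtract the multiple of $\varphi^l$ that kills the pure power of $x$. If the remainder is nonzero, it is divisible by $y^c$ by $\mu$-invariance, hence, by $G$-invariance, by $(y\circ g^{-1})^c$ for all $g$, hence by $\lambda^c$ for all $r$ linear factors of $p$. So its degree is at least $rc=8,24,12,6$. But the degree is at most $6,16,8,4$, a contradiction. We have proved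
$$h(\partial)W=a\,p^M\varphi^l,\qquad a\neq0. \tag{5.3}$$

*Example.* Type I, $n=8$, $k=1$, $l=0$, $M=1$. For $W=x^8+14x^4y^4+y^8$, $\partial_x^3\partial_yW=14\cdot24\cdot4\,xy^3=1344\,xy^3$ and $\partial_x\partial_y^3W=1344\,x^3y$, so $h(\partial)W=-1344\,xy(x^2-y^2)$. Now $M_0=0$ and $e=T$. With $u=y$, $v=x-y$,
$$xy(x^2-y^2)=u\,v\,(u+v)(2u+v)=uv^3+3u^2v^2+2u^3v,$$
and (5.1) says: divide these coefficients by $\binom41,\binom42,\binom43$ to get $Pe$ up to a constant, $\frac T4+\frac{3T^2}6+\frac{2T^3}4=\frac T4(1+2T+2T^2)$. This is the result of §1.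

## 6. Division by binomial coefficients as an integral

Comparing (5.1) and (5.3), we must locate the zeros of the polynomial that arises when $p^M\varphi^l$ is expanded in $y$ and $x-y$ and the coefficients are divided by binomial coefficients. Dividing by binomial coefficients is what the Beta integral does:
$$\int_0^\infty\frac{\varrho^i\,d\varrho}{(1+\varrho)^{N+2}}=\frac{i!\,(N-i)!}{(N+1)!}=\frac1{(N+1)\binom Ni}\qquad(0\le i\le N). \tag{6.1}$$
In this section we make the integral coordinate-free.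

**The circle and the two points.** Let $\mathcal C=\{[x:y]:|x-y|=\sqrt q\,|y|\}\subset\mathbf P^1(\mathbf C)$; in $z=x/y$ it is $|z-1|=\sqrt q$. Reflection in it interchanges its center and infinity, that is $B=[1:1]$ and $A=[1:0]$. Choose linear coordinates $(X,Y)$ on $\mathbf C^2$ in which $\mathcal C=\mathbf P^1(\mathbf R)$, i.e. $X/Y\in\mathbf R\cup\{\infty\}$. Möbius maps carry reflections to reflections, so the reflection is now complex conjugation of $X/Y$; hence $A\notin\mathbf P^1(\mathbf R)$ and $B=\bar A$. A form is *real* if it has real coefficients in $(X,Y)$ up to a nonzero constant factor, and a point is real if it lies in $\mathbf P^1(\mathbf R)$. Let $\Delta(X,Y)$ be a real quadratic form with roots $A,B$. It is proportional to $y(x-y)$. Below, "const" is a nonzero constant that may change from line to line.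

**Definition.** For a form $\Psi$ of degree $N$ and $s=(s_1,s_2)\ne0$ with $[s]\ne A,B$,
$$I_\Psi(s)=\int_A^B\frac{\Psi(X,Y)\,(Y\,dX-X\,dY)}{(Xs_2-Ys_1)^{N+2}} .$$

The integrand is a holomorphic $1$-form on $\mathbf P^1\setminus\{[s]\}$, which is simply connected, so the integral does not depend on the path in it. We use these facts.

* *Homogeneity.* $I_\Psi(s)$ is homogeneous of degree $-(N+2)$ in $s$. For $s=(\tau,1)$ it is $I_\Psi(\tau)=\int_A^Bf(z)(z-\tau)^{-N-2}dz$ with $f(z)=\Psi(z,1)$.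
* *Covariance.* Under a linear change of coordinates both $Y\,dX-X\,dY$ and $Xs_2-Ys_1$ are multiplied by the determinant. So up to nonzero constants $I_\Psi$ does not depend on the coordinates. Real changes preserve reality; what we prove in §§7–9 holds for an arbitrary conjugate pair $A,B=\bar A$.
* *Reality.* If $\Psi$ has real coefficients in $(X,Y)$ and $s$ is real, then $\overline{I_\Psi(s)}=\int_{\bar A}^{\bar B}=\int_B^A=-I_\Psi(s)$, so $iI_\Psi(s)$ is real.
* *Cancellation.* For a fixed point $s$,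
$$I_{\Psi\cdot(Xs_2-Ys_1)}(s)=I_\Psi(s). \tag{6.2}$$

**Step 1: the relation with $P$.** We compute $I_\Psi$ in the coordinates $u=y$, $v=x-y$. Write $\Psi=\sum_ib_iu^iv^{N-i}$ and $\widehat\Psi(T)=\sum_ib_iT^i/\binom Ni$, and put $T=-u(s)/v(s)$. In the chart $v=1$ the path runs from $A$ ($u=0$) to $B$ ($u=\infty$), and we may take $u=T\varrho$, $0<\varrho<\infty$, which avoids $[s]$, the point $u=-T$. The denominator is, up to a constant, $(u\,v(s)-u(s))^{N+2}=(-u(s))^{N+2}(1+\varrho)^{N+2}$. By (6.1),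
$$I_\Psi(s)=\mathrm{const}\cdot T\,u(s)^{-N-2}\,\widehat\Psi(T). \tag{6.3}$$
Finally $|T|=|y|/|x-y|$ at $s$, so $|T|=1/\sqrt q$ if and only if $[s]\in\mathcal C=\mathbf P^1(\mathbf R)$.

**Step 2: clearing denominators.** We want a polynomial whose zeros can be counted. Suppose $\Delta^M\mid\Psi$, i.e. $b_i=0$ unless $M\le i\le N-M$. Put
$$K_\Psi(s)=I_\Psi(s)\,\Delta(s)^{N+1-M},\qquad L=N-2M .$$
By (6.3), the term $b_iu^iv^{N-i}$ gives a nonzero multiple of $b_i\,(u/v)^{i+1}u^{-N-2}(uv)^{N+1-M}=b_i\,u^{i-M}v^{N-M-i}$ at $s$. So $K_\Psi$ is a form of degree $L$ in $s$, and $\Psi\mapsto K_\Psi$ is linear and injective. In particular $I_\Psi$ is a rational function of $s$. If $\Psi$ is real, so is $K_\Psi$.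

**Definition (good).** A real form $\Psi$ with $\Delta^M\mid\Psi$ is *good for $M$* if $K_\Psi\ne0$ has $L=\deg\Psi-2M$ distinct zeros in $\mathbf P^1(\mathbf R)$.

*Examples.* (i) $\Delta^M$ is good for $M$: $L=0$ and $K\ne0$ is a constant. (ii) $\Delta$ is not good for $M=0$: by Step 2, $K_\Delta$ is a nonzero multiple of $uv$, with zeros $A,B$, which are not real. (iii) For $q=2$, $xy(x^2-y^2)$ is good for $M=1$, provided it is real, which we check in §8: by the example in §5, $\widehat\Psi=\frac T4(1+2T+2T^2)$, so the $L=2$ zeros of $K_\Psi$ correspond to $T=(-1\pm i)/2$, of absolute value $1/\sqrt2$.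

**Proposition 6.1.** If $p^M\varphi^l$ is good for $M$, the Theorem holds for $W$.

*Proof.* Let $\Psi=p^M\varphi^l$, of degree $N=n-r$. By (5.1) and (5.3), $\widehat\Psi=\mathrm{const}\cdot T^{M_0}P(T)e(T)$. At $v=1$, $u=-T$ we get $K_\Psi=\mathrm{const}\cdot T\cdot T^{-N-2}\,T^{N+1-M}\,\widehat\Psi(T)=\mathrm{const}\cdot T^{-M}\widehat\Psi(T)$. All $L$ zeros of $K_\Psi$ are real and distinct, so $K_\Psi$ does not vanish at $A,B$, i.e. at $T=0,\infty$. Hence $T^{-M}\widehat\Psi$ is a polynomial of degree exactly $L$ with $L$ distinct zeros, all with $|T|=1/\sqrt q$. In I and II, $M=M_0+1$ and $T\mid e$; in III and IV, $M=M_0$. So this polynomial is, up to a constant,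
$$P,\qquad P\cdot(1-2T+2T^2),\qquad P\cdot(1+3T^2),\qquad P\cdot(1+2T)$$
for Types I–IV. Since $2g=n+2-2d$, we have $L=n-r-2M=2g+r-4$ for I, II and $2g+r-2$ for III, IV, i.e. $2g$ plus $0,2,2,1$. So $P$ has degree exactly $2g$, and its zeros are distinct and lie on $|T|=1/\sqrt q$. $\square$

## 7. Rolle's theorem, and Type IV

**Lemma A.** If $\Psi$ is good for $M$ and $\ell\ne0$ is a real linear form, then $\ell\Psi$ is good for $M$.

*Proof.* The point is that multiplying by $\ell$ amounts to a differentiation of $I_\Psi$. By covariance under a real change of coordinates let $\ell=Y$. Differentiating $\int f(z)(z-\tau)^{-N-2}dz$ under the integral,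
$$I_{Y\Psi}(\tau)=\int_A^Bf(z)(z-\tau)^{-N-3}dz=\frac1{N+2}\,I_\Psi'(\tau). \tag{7.1}$$
After scaling $\Psi$ to real coefficients, $iI_\Psi$ is real and smooth on $\mathbf R$. From $I_\Psi(\tau)=K_\Psi(\tau,1)\Delta(\tau,1)^{-(N+1-M)}$ and $\Delta(1,0)\ne0$ we see $I_\Psi=O(\tau^{L-2(N+1-M)})=O(\tau^{-N-2})$, so it tends to $0$ at $\pm\infty$. By injectivity $K_{Y\Psi}\ne0$; its degree is $L+1$.

If $K_\Psi(1,0)\ne0$, then $I_\Psi$ has $L$ distinct zeros on $\mathbf R$. They cut $\mathbf R$ into $L+1$ open intervals (the single interval $\mathbf R$ if $L=0$), and at both ends of each $iI_\Psi$ is $0$ or tends to $0$. By Rolle, $I_\Psi'$ has a zero in each. So $K_{Y\Psi}$ has $L+1$ distinct real zeros.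

If $K_\Psi(1,0)=0$, this zero is simple, so $I_\Psi$ has $L-1$ zeros on $\mathbf R$ and, as before, $I'_\Psi$ has at least $L$. Moreover $K_\Psi(\tau,1)$ has degree $L-1$, so $I_\Psi=O(\tau^{-N-3})$; being rational, it has derivative $O(\tau^{-N-4})$. Then $K_{Y\Psi}(\tau,1)=I_{Y\Psi}\Delta^{N+2-M}=O(\tau^{-N-4+2(N+2-M)})=O(\tau^L)$. So $K_{Y\Psi}$, of degree $L+1$, vanishes at $(1,0)$, and again has $L+1$ distinct real zeros. $\square$

Starting from $\Delta^M$: **$\Delta^M$ times any product of real linear forms is good for $M$.**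

**Type IV.** Here $p^M\varphi^l=\mathrm{const}\cdot\Delta^M(x+y)^M(x-i\sqrt3\,y)^l(x+i\sqrt3\,y)^l$. The roots $x/y=-1,\pm i\sqrt3$ satisfy $|x/y-1|=2=\sqrt q$, so the linear forms are real. By Lemma A, $p^M\varphi^l$ is good, and Proposition 6.1 proves the Theorem for Type IV. $\square$

## 8. $X^4+Y^4$ has no real roots: integration by parts and Type I

The natural next move is to treat the other types in the same way. It stops at once. In Type I, $p^M=\pm\Delta^M x^M(x+y)^M$ if we take $\Delta=y(x-y)$ up to a constant, and the roots $x/y=0,-1$ have $|x/y-1|=1$ and $2$, not $\sqrt2$. The linear factors $x$, $x+y$ are not real, only their product is. Lemma A is false for real quadratic forms without real roots: $1$ is good for $M=0$ and $\Delta\cdot1$ is not, by example (ii) of §6. We need another relation between the integrals.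

**Coordinates (for Types I and II).** Put $X=e^{-i\pi/8}(x+iy)$ and $Y=e^{i\pi/8}(x-iy)$. The points $X/Y=0,\infty,1$ are $x/y=-i,\ i,\ \cot\frac\pi8=1+\sqrt2$, all with $|x/y-1|=\sqrt2$. So the circle $\mathcal C$ is $\mathbf P^1(\mathbf R)$. Moreover
$$XY=x^2+y^2,\qquad E:=X^4+Y^4=-i\,[(x+iy)^4-(x-iy)^4]=8xy(x^2-y^2).$$
For $A=[1:0]$, $X/Y=e^{-i\pi/4}$; for $B=[1:1]$, $X/Y=e^{-i\pi/4}\frac{1+i}{1-i}=e^{i\pi/4}$. They are simple roots of $E$, so $\Delta\mid E$. In Type I, $p^M\varphi^l=\mathrm{const}\cdot E^M(XY)^l$.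

**Lemma B.** If $\Psi$, of degree $N$, vanishes at $A$ and $B$, then for all $a\in\mathbf C^2$, with $D_a=a_1\partial_X+a_2\partial_Y$,
$$I_{D_a\Psi}(s)=(N+1)(a_1s_2-a_2s_1)\,I_\Psi(s).$$
In particular $I_{D_s\Psi}(s)=0$, where $s$ is fixed in $D_s$. In other linear coordinates the same holds up to a nonzero constant.

*Proof.* Let $s=(\tau,1)$, $f(z)=\Psi(z,1)$, and take a path in the finite plane. The boundary terms vanish as $f(A)=f(B)=0$. So $I_{\partial_X\Psi}=\int f'(z)(z-\tau)^{-N-1}dz=(N+1)I_\Psi$. By Euler, $\partial_Y\Psi(z,1)=Nf-zf'$. Integrating $zf'$ by parts,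
$$I_{\partial_Y\Psi}=\int(Nf-zf')(z-\tau)^{-N-1}dz=(N+1)\int f\,[(z-\tau)-z](z-\tau)^{-N-2}dz=-(N+1)\tau I_\Psi .$$
General $s$ follows from homogeneity (both sides have degree $-(N+1)$) and continuity. The last claim follows because $D_a$ depends only on the vector $a$, and $a_1s_2-a_2s_1$ is multiplied by a determinant. $\square$

**Proposition 8.1.** $E^M$ is good for $M$, for all odd $M\ge1$.

*Proof.* For $M=1$ this is example (iii) of §6; $E$ is real as its formula shows. Suppose $E^M$ is good for $M$. By Lemma A, so is $(XY)^3E^M$: its $K$ has $(4M+6)-2M=2M+6$ distinct real zeros. We compare it with $E^{M+2}$. Since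
$$\partial_X\partial_YE^{M+2}=16(M+2)(M+1)(XY)^3E^M,$$
and both $E^{M+2}$ and $\partial_YE^{M+2}$ vanish at $A$ and $B$, Lemma B used twice (with $a=(0,1)$ and $(1,0)$) gives
$$I_{(XY)^3E^M}(s)=\mathrm{const}\cdot s_1s_2\,I_{E^{M+2}}(s).$$
The exponents of $\Delta$ in the definitions of the two $K$'s agree: $(4M+6)+1-M=(4M+8)+1-(M+2)$. So $K_{(XY)^3E^M}=\mathrm{const}\cdot s_1s_2K_{E^{M+2}}$. Removing the zeros $s_1=0$ and $s_2=0$, $K_{E^{M+2}}$, of degree $2M+4$, has $2M+4$ distinct real zeros. $\square$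

**Type I.** $M=2k-1$ is odd, so $E^M$ is good, and by Lemma A so is $E^M(XY)^l$. This proves the Theorem for Type I. $\square$

## 9. Roots that move with the evaluation point

In Types III and II the form $\varphi$ itself has a real quadratic or quartic factor without real roots. The relation $I_{D_s\Psi}(s)=0$ will let us replace such a factor by one with real roots, but the new roots depend on the point $s$ at which we evaluate. Lemma A controls all zeros for a fixed form. We need to count the $s$ for which $s$ is a zero belonging to its own form.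

Write $s_\theta=(\sin\theta,\cos\theta)$, so $[s_\theta]$ is the point $X/Y=\tan\theta$, and $\mathbf P^1(\mathbf R)$ is $\mathbf R/\pi\mathbf Z$.

**Lemma C (moving roots).** Let $\mathcal B$ be good for $M$ with $L_0=\deg\mathcal B-2M\ge1$. Let $\rho_1,\dots,\rho_r:\mathbf R\to\mathbf R$ be continuous with $\rho_i(t+\pi)=\rho_{\varpi(i)}(t)+\pi\delta_i$ for a permutation $\varpi$ and $\delta_i\in\mathbf Z$. Put $\delta=\sum\delta_i$ and assume $\delta<L_0+r$. Let $S_t=\prod_i(X\cos\rho_i(t)-Y\sin\rho_i(t))$. Then $K_{\mathcal BS_t}(\sin t,\cos t)=0$ for at least $L_0+r-\delta$ distinct $t$ mod $\pi$.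

(Here $r$ is the number of moving roots, not $\deg p$.)

*Proof.* **Step 1: the zeros as functions of the roots.** We first let the roots vary freely. For $\rho\in\mathbf R^r$ put $S_\rho=\prod_i(X\cos\rho_i-Y\sin\rho_i)$ and $L=L_0+r$. By Lemma A, $K_{\mathcal BS_\rho}$ has exactly $L$ zeros $[s_\theta]$, $\theta$ mod $\pi$, all simple; so the function $K_{\mathcal BS_\rho}(s_\theta)$, made real by a constant, has exactly $L$ zeros $\theta$ mod $\pi$, with nonzero $\theta$-derivative. Its dependence on $(\rho,\theta)$ is smooth. By the implicit function theorem, near any $\rho^0$ these $L$ zeros continue to $L$ zeros that stay distinct mod $\pi$, and there are no others since the number is always $L$. So the zero set in $\mathbf R^r\times\mathbf R$ is a covering of the simply connected space $\mathbf R^r$, i.e. a disjoint union of graphs of continuous functions. Ordered by size they are $\Theta_j$, $j\in\mathbf Z$, with $\Theta_j<\Theta_{j+1}$, and since shifting by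 $\pi$ passes exactly $L$ of them, $\Theta_{j+L}=\Theta_j+\pi$.

**Step 2: if one root makes a full turn, every zero moves to the next one.** We claim $\Theta_j(\rho+\pi e_i)=\Theta_{j+1}(\rho)$, where $e_i$ is the $i$-th unit vector. Fix all $\rho_m$ with $m\ne i$. Then $\Psi=\mathcal B\prod_{m\ne i}(X\cos\rho_m-Y\sin\rho_m)$ is good, of degree $N$ say; scale it to real coefficients. $K_\Psi$ has degree $L-1\ge L_0\ge1$, and all its zeros are real and simple. The quantities $E_X=iI_{X\Psi}(s_\theta)$ and $E_Y=iI_{Y\Psi}(s_\theta)$ are real. They do not vanish simultaneously: after a rotation of the coordinates (which mixes $E_X,E_Y$ linearly) we may assume that $[s_\theta]=\tau$ is finite; then vanishing of both would give $I_\Psi(\tau)=I_{\Psi(X-\tau Y)}(\tau)=0$ by (6.2) and $I_\Psi'(\tau)=(N+2)I_{Y\Psi}(\tau)=0$ by (7.1), a double zero of $K_\Psi$. So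
$$(E_X,E_Y)=\Lambda\,(\sin\eta,\cos\eta),\qquad \Lambda>0,\quad \eta\text{ a smooth function of }\theta,$$
and the zeros belonging to $\rho$ are the solutions of $E_X\cos\rho_i-E_Y\sin\rho_i=\Lambda\sin(\eta(\theta)-\rho_i)=0$. They are simple for every value of $\rho_i$. Taking $\rho_i=\eta(\theta)$, we see $\eta'(\theta)\ne0$ for every $\theta$.

To find the sign of $\eta'$, take a real zero $\tau_0$ of $I_\Psi$, which exists as $L-1\ge1$; after a rotation, which shifts $\theta,\rho,\eta$ by the same amount, it is finite. By (6.2), $I_{X\Psi}=I_\Psi+\tau I_{Y\Psi}$, so with (7.1)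
$$\tan\eta=\frac{I_{X\Psi}}{I_{Y\Psi}}=\tau+(N+2)\frac{I_\Psi}{I'_\Psi}.$$
At $\tau_0$, where $I_\Psi=0\ne I'_\Psi$, the derivative in $\tau$ is $1+(N+2)=N+3>0$. As $\tau=\tan\theta$ increases with $\theta$, $\eta$ is strictly increasing. Replacing $\theta$ by $\theta+\pi$ replaces $s_\theta$ by $-s_\theta$ and multiplies $(E_X,E_Y)$ by a sign, so $\eta(\theta+\pi)-\eta(\theta)$ is a constant multiple of $\pi$, and positive. Hence $\eta:\mathbf R\to\mathbf R$ is bijective. The zeros are $\eta^{-1}(\rho_i+\pi m)$, $m\in\mathbf Z$. If $\rho_i$ increases by $\pi$, each moves continuously to the next one. This is the claim.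

**Step 3: symmetry.** $\Theta_j$ is symmetric in $\rho_1,\dots,\rho_r$: since $S_\rho$ is symmetric, permuting the $\rho_i$ turns the ordered system $(\Theta_j)$ into $(\Theta_{j+c_0})$ with a constant $c_0$, and at points with $\rho_1=\dots=\rho_r$ we see $c_0=0$.

**Step 4: counting.** Put $h_j(t)=\Theta_j(\rho(t))-t$. Then $K_{\mathcal BS_t}(s_t)=0$ if and only if some $h_j(t)=0$. By Steps 2 and 3,
$$h_j(t+\pi)=\Theta_{j+\delta}(\rho(t))-t-\pi=\Theta_{j+\delta-L}(\rho(t))-t=h_{j-(L-\delta)}(t).$$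
If every $t$ is a zero we are done. Otherwise choose $t_0$ with all $h_j(t_0)\ne0$, and let $j_0=\min\{j:h_j(t_0)>0\}$; it exists because $\Theta_j\to\pm\infty$ as $j\to\pm\infty$. For $j_0\le j<j_0+L-\delta$ we have $h_j(t_0)>0>h_{j-(L-\delta)}(t_0)=h_j(t_0+\pi)$. So $h_j$ has a zero in $(t_0,t_0+\pi)$. For different $j$ these are different $t$, because the $\Theta_j$ never coincide. This gives $L-\delta$ zeros. $\square$

**How the lemma is applied.** Instead of $S_t$ we have a form $S_s$ whose coefficients are homogeneous polynomials in $s$, which is not the zero form for any real $s\ne0$, and which has only real roots $X/Y=\tan\rho_i$. At $s=(\sin t,\cos t)$ it equals $S_t$ up to a nonzero factor, so the lemma counts the zeros $[s]\in\mathbf P^1(\mathbf R)$ of $I_{\mathcal BS_s}(s)$. If the roots are continuous maps $R_i:\mathbf P^1(\mathbf R)\to\mathbf P^1(\mathbf R)$, $\tau=\tan t\mapsto X/Y$, the hypothesis holds with $\varpi=1$ and $\delta_i=\deg R_i$. A map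 that takes the value $\infty$ exactly once, passing there from $-\infty$ to $+\infty$ as $\tau$ increases, has degree $-1$: $\rho$ decreases there through $\pi/2$ mod $\pi$. *Example:* $R(\tau)=1/\tau$ has degree $-1$; with $\rho(t)=\frac\pi2-t$ we have $\rho(t+\pi)=\rho(t)-\pi$. Negative degrees increase the number of zeros.

## 10. Type III

**Coordinates.** Let $\omega=e^{2\pi i/3}$ and
$$X=\omega^2x+2\omega y=\omega^2(x+2\omega^2y),\qquad Y=-(x-\omega^2y),\qquad V=X^3+Y^3.$$
With $1+\omega+\omega^2=0$ one checks, coefficient by coefficient,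
$$X+Y=(\omega^2-1)(x-\omega y),\quad X+\omega Y=(\omega^2-\omega)(x-y),\quad X+\omega^2Y=3\omega y,$$
$$X-2Y=(1-\omega)(x+2\omega y),\quad X-2\omega Y=(\omega-1)(x+2y),\quad X-2\omega^2Y=3\omega^2x.$$
(For instance the $y$-coefficients of the first line are $2\omega+\omega^2=\omega-1=-\omega(\omega^2-1)$, $2\omega+1=\omega-\omega^2$ and $2\omega+\omega=3\omega$.) Multiply each line, using $(\omega^2-1)(\omega^2-\omega)=3\omega$ and $(1-\omega)^2=-3\omega$. The results are $V=9\omega^2\,y(x-y)(x-\omega y)$ and $X^3-8Y^3=9x(x+2y)(x+2\omega y)$. Hence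
$$YV=-9\omega^2p,\qquad X(X^3-8Y^3)=9\omega^2\varphi,\qquad X^3-8Y^3=(X-2Y)(X^2+2XY+4Y^2).$$
The points $X/Y=\infty,-1,0$ are $x/y=\omega^2,\ \omega,\ -2\omega^2$, all with $|x/y-1|=\sqrt3$, so $\mathcal C=\mathbf P^1(\mathbf R)$. From $X+\omega^2Y=3\omega y$ and $X+\omega Y\propto x-y$ we read off that $A$ is $X/Y=-\omega^2=e^{i\pi/3}$ and $B$ is $X/Y=-\omega=e^{-i\pi/3}$. So $V=(X+Y)\Delta$ with $\Delta=X^2-XY+Y^2$, and up to a constant
$$p^M\varphi^l=\Delta^M(X+Y)^MY^M\,X^l(X-2Y)^l(X^2+2XY+4Y^2)^l,\qquad M=3k-1\ge2 .$$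
The obstruction is the last factor, with roots $X/Y=-1\pm i\sqrt3$.

**$l=0$.** $p^M$ is good for $M$ by Lemma A. This holds for every $M\ge0$.

**$l=1$.** By Lemma A it suffices that $\Psi=V^M(X^2+2XY+4Y^2)$ is good for $M$. Here $L=3M+2-2M=M+2$. We trade the definite factor for real ones. With $s=(\tau,1)$, $D_sV^{M+1}=3(M+1)V^M(\tau X^2+Y^2)$, and $V^{M+1}$ vanishes at $A,B$, so Lemma B gives
$$I_{V^M(\tau X^2+Y^2)}(\tau)=0 .$$
Since $\tau(X^2+2XY+4Y^2)-(\tau X^2+Y^2)=Y\,(2\tau X+(4\tau-1)Y)$, we get $\tau I_\Psi(\tau)=I_{V^MY(2\tau X+(4\tau-1)Y)}(\tau)$, or homogeneously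
$$s_1I_\Psi(s)=I_{\mathcal BS_s}(s),\qquad \mathcal B=V^MY,\quad S_s=2s_1X+(4s_1-s_2)Y .$$
$\mathcal B=\Delta^M(X+Y)^MY$ is good for $M$ by Lemma A, with $L_0=M+1$. The form $S_s$ is never the zero form, and its root $X/Y=\frac1{2\tau}-2$ has degree $-1$. Lemma C with $r=1$, $\delta=-1$ gives at least $(M+1)+1+1=M+3$ distinct real zeros of $s_1I_\Psi(s)$. At most one of them is $s_1=0$. So $K_\Psi$, nonzero of degree $M+2$, has $M+2$ distinct real zeros, and $\Psi$ is good.

**$l=2$.** Here we relate $p^M\varphi^2$ to $p^{M+3}$, as in Proposition 8.1. Put $m=M+3$ and, with derivatives in $(x,y)$,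
$$\widehat\varphi(\partial)=\partial_x(\partial_x^3+\partial_y^3)=\prod_bD_b,\qquad b\in\{(1,0),(1,1),(1,\omega),(1,\omega^2)\}.$$

*Step 1: $F_0:=\widehat\varphi(\partial)p^m$ is a multiple of $p^M\varphi^2$.* We have $\sigma(1,0)=\frac1{\sqrt3}(1,1)$, $\sigma(1,1)=\sqrt3(1,0)$, $\sigma(1,\omega)=i(1,\omega^2)$ (since $1+2\omega=i\sqrt3$ and $1-\omega=i\sqrt3\,\omega^2$), $\sigma(1,\omega^2)=-i(1,\omega)$, and the product of the scalars is $1$. As $p^m\circ\sigma=p^m$, the argument of §5, Step 4 gives $F_0\circ\sigma=F_0$. The $\partial_y$-exponents in $\widehat\varphi$ are divisible by $3$ and the $y$-exponents in $p^m$ are $\equiv m$, so $F_0\circ\mu=\omega^mF_0$. The factor $\partial_x$ does not lower the $y$-order and the other three lower it by at most $1$ each, so $y^{m-3}\mid F_0$. Since $F_0\circ g$ is a scalar multiple of $F_0$ for $g\in G$, all $(y\circ g^{-1})^{m-3}$ divide $F_0$, so $p^{m-3}=p^M$ divides $F_0$. The quotient is $G$-invariant (as $\omega^m=\omega^M$)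 of degree $4m-4-4M=8$, so by (5.2) $F_0=a'p^M\varphi^2$. The coefficient of $x^{3m-1}y^{m-3}$ in $p^M\varphi^2$ is $1$ (note $3m-1=3M+8$). In $F_0$ only $\partial_x\partial_y^3$ applied to $x^{3m}y^m$ contributes, so $a'=3m\cdot m(m-1)(m-2)\ne0$.

*Step 2: comparison of the integrals.* The form $p^m$ vanishes to order $m$ at $A$ and $B$, so it and its derivatives of order up to $3$ vanish there ($m-3=M\ge2$). Lemma B, used four times, gives
$$I_{p^M\varphi^2}(s)=\mathrm{const}\cdot\prod_b(b\wedge s)\;I_{p^{M+3}}(s),$$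
where $b\wedge s=b_1s_2-b_2s_1$ in the coordinates $(x,y)$ is the linear form in $s$ vanishing at $[b]$. The directions $(1,0),(1,1)$ are $A,B$ and give $\Delta(s)$ up to a constant. The directions $(1,\omega),(1,\omega^2)$ are $x/y=\omega^2,\omega$ and give $Y(s)$ and $(X+Y)(s)$. The exponents of $\Delta$ in the definitions of $K$ are $(4M+8)+1-M=3M+9$ and $(4M+12)+1-(M+3)=3M+10$. So
$$K_{p^M\varphi^2}(s)=\mathrm{const}\cdot Y(s)\,(X+Y)(s)\,K_{p^{M+3}}(s).$$
By the case $l=0$, $K_{p^{M+3}}$ has $2M+6$ distinct real zeros. We need $L=(4M+8)-2M=2M+8$ for the product.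

*Step 3: the two extra zeros are new.* We show that $K_{p^{M+3}}=K_{p^m}$ does not vanish at the real points $Y=0$ and $X+Y=0$. At $Y=0$, i.e. $s=(1,0)$ in $(X,Y)$, we have, up to a constant and in the chart $z=X/Y$,
$$I_{p^m}(s)=\int_A^B(1+z^3)^m\,dz=(e^{-i\pi/3}-e^{i\pi/3})\int_0^1(1-\varrho^3)^m\,d\varrho\ne0,$$
integrating from $A=e^{i\pi/3}$ to $0$ to $B=e^{-i\pi/3}$ along $z=e^{\pm i\pi/3}\varrho$, where $z^3=-\varrho^3$. The points $Y=0$ and $X+Y=0$ are $x/y=\omega^2$ and $\omega$, and correspond to complex conjugate values $T=-1/(x/y-1)$. Since $p$ has real coefficients in $y$ and $x-y$, so has $\widehat{p^m}(T)$. By (6.3), nonvanishing at one of the points implies nonvanishing at the other.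

So $K_{p^M\varphi^2}$ has $2M+8$ distinct real zeros, and $p^M\varphi^2$ is good. This proves the Theorem for Type III. $\square$

## 11. Type II

Use the coordinates and $E=X^4+Y^4=8xy(x^2-y^2)$, $XY=x^2+y^2$ of §8. Then $p=\frac18E\cdot XY$, and
$$E^2-16X^4Y^4=64x^2y^2(x^2-y^2)^2-16(x^2+y^2)^4=-16\varphi,$$
since $(x^2+y^2)^4-4x^2y^2(x^2-y^2)^2=x^8+14x^4y^4+y^8$. So
$$\varphi=-\tfrac1{16}(E-4X^2Y^2)\,\psi,\qquad \psi:=E+4X^2Y^2 .$$
The first factor $X^4-4X^2Y^2+Y^4$ splits into real linear forms ($X^2/Y^2=2\pm\sqrt3>0$); $\psi$ has no real root ($X^2/Y^2=-2\pm\sqrt3<0$). By Lemma A it suffices to show that **$E^M\psi^l$ is good for $M$**, where $M=4k-1$ and $l=0,1,2$. For $l=0$ this is Proposition 8.1, as $M$ is odd.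

### The case $l=1$

We look for a $D_s$-relation that removes $I_{E^{M+1}}$ from $I_{E^M\psi}=I_{E^{M+1}}+4I_{E^MX^2Y^2}$. Let $s=(\tau,1)$, with $\tau$ fixed inside $D_s$. Since $(\tau X^3+Y^3)(X+\tau Y)=\tau E+XY(\tau^2X^2+Y^2)$ and $D_s(X+\tau Y)=2\tau$,
$$D_s\big(E^{M+1}(X+\tau Y)\big)=(4M+6)\,\tau E^{M+1}+4(M+1)E^M\,XY(\tau^2X^2+Y^2).$$
By Lemma B, $(2M+3)\tau I_{E^{M+1}}(\tau)=-2(M+1)I_{E^MXY(\tau^2X^2+Y^2)}(\tau)$, hence
$$(2M+3)\,\tau\,I_{E^M\psi}(\tau)=-2(M+1)\,I_{E^MXY\,S_\tau}(\tau),\qquad S_\tau=\tau^2X^2-\tfrac{2(2M+3)}{M+1}\,\tau XY+Y^2 .$$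
Homogeneously the left side is $(2M+3)s_1s_2I_{E^M\psi}(s)$. Because $\frac{2(2M+3)}{M+1}>2$, it equals $\kappa_0+\kappa_0^{-1}$ for some real $\kappa_0>0$, and $S_s=(s_1X-\kappa_0s_2Y)(s_1X-\kappa_0^{-1}s_2Y)$. It is never the zero form, and its roots $\kappa_0^{\pm1}/\tau$ have degree $-1$. $\mathcal B=E^MXY$ is good for $M$ with $L_0=2M+2$. Lemma C with $r=2$, $\delta=-2$ gives at least $2M+6$ distinct real zeros of $s_1s_2I_{E^M\psi}(s)$, at most two of which come from $s_1s_2=0$. So $K_{E^M\psi}$, nonzero of degree $4M+4-2M=2M+4$, has $2M+4$ distinct real zeros. Good.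

### The case $l=2$: reduction to a moving quadratic form

Put $m=M+2=4k+1$ (odd), $\nu=4m=16k+4$, $\kappa=\nu(\nu-4)$, and, all at $(\tau,1)$,
$$\mathcal T=I_{E^M\psi^2},\quad J_0=I_{E^m},\quad J_1=I_{E^{m-1}X^2Y^2},\quad J_2=I_{E^{m-2}X^4Y^4},\quad \Omega_j=I_{E^mX^jY^{2-j}}\ (j=0,1,2).$$
Since $\psi^2=E^2+8EX^2Y^2+16X^4Y^4$, $\mathcal T=J_0+8J_1+16J_2$. The aim is to express everything by integrals with the good form $E^m$.

* (6.2) twice: $J_0=I_{E^m(X-\tau Y)^2}=\Omega_2-2\tau\Omega_1+\tau^2\Omega_0$.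
* $\partial_X^2(E^mY^2)+\partial_Y^2(E^mX^2)=[16m(m-1)+24m]\,E^{m-1}X^2Y^2=\nu(\nu+2)E^{m-1}X^2Y^2$. Lemma B, used twice in degrees $\nu+2$ and $\nu+1$, gives the factor $(\nu+3)(\nu+2)$, times $1$ for $\partial_X^2$ and $\tau^2$ for $\partial_Y^2$. So $\nu J_1=(\nu+3)(\Omega_0+\tau^2\Omega_2)$.
* $\partial_X\partial_Y(XYE^m)=E^m+4mE^{m-1}(X^4+Y^4)+16m(m-1)E^{m-2}X^4Y^4=(\nu+1)E^m+\kappa E^{m-2}X^4Y^4$. Lemma B gives $\kappa J_2=-(\nu+1)J_0-(\nu+2)(\nu+3)\tau\Omega_1$.

(All forms to which Lemma B is applied vanish at $A,B$, since $m\ge5$.) Therefore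
$$\kappa\,\mathcal T(\tau)=I_{E^m\chi_\tau}(\tau), \tag{11.1}$$
where, with $w=\tau^2$,
$$\chi_\tau=\alpha(X-\tau Y)^2+\beta(Y^2+\tau^2X^2)-\gamma\,\tau XY=(\alpha+\beta w)X^2-(2\alpha+\gamma)\tau XY+(\beta+\alpha w)Y^2,$$
$$\alpha=\kappa-16(\nu+1)=\nu^2-20\nu-16,\qquad \beta=8(\nu+3)(\nu-4),\qquad \gamma=16(\nu+2)(\nu+3).$$
By Proposition 8.1, $\mathcal B=E^m$ is good for $m$, with $L_0=4m-2m=2m$. The form $E^M\psi^2$ has degree $4m$, so $K_{E^M\psi^2}$ is a nonzero form of degree $4m-2(m-2)=2m+4$. **We must find $2m+4$ distinct real zeros of $\mathcal T$.**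

### The case $l=2$, $k=1$

Here $\nu=20$, $\alpha=-16$, $\beta=2944$, $\gamma=8096$, and homogeneously
$$\tfrac1{16}\chi_s=(184s_1^2-s_2^2)X^2-504\,s_1s_2XY+(184s_2^2-s_1^2)Y^2 .$$
Lemma C applies directly to $\chi_s$. Its discriminant is $504^2s_1^2s_2^2-4(184s_1^2-s_2^2)(184s_2^2-s_1^2)=118588\,s_1^2s_2^2+736(s_1^4+s_2^4)>0$. So $\chi_s$ is never the zero form and has two distinct real roots for every real $s\neq0$. They lift to continuous $\rho_1<\rho_2<\rho_1+\pi$ on $\mathbf R$. As $\chi_{-s}=\chi_s$, the roots at $t+\pi$ are those at $t$, so $\rho_i(t+\pi)=\rho_{\varpi(i)}(t)+\pi\delta_i$, with $\varpi$ and $\delta_i$ constant by continuity.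

To find $\delta$, count the signed crossings of $\frac\pi2+\pi\mathbf Z$ (where the root $X/Y$ is infinite) by $\rho_1,\rho_2$ over one period starting at a generic $t_0$. With $n_i=\lfloor\frac{\rho_i(t_0)}\pi-\frac12\rfloor$, the crossing number of $\rho_i$ is $\lfloor\frac{\rho_i(t_0+\pi)}\pi-\frac12\rfloor-n_i=\delta_i+n_{\varpi(i)}-n_i$. Summed over $i$ this is $\delta$. A root is infinite only where $184s_1^2=s_2^2$, i.e. at $\tau=\pm184^{-1/2}$. There the $XY$-coefficient is nonzero, so exactly one root is infinite, and nearby it behaves like $504\tau/(184\tau^2-1)$. At both values this passes from $-\infty$ to $+\infty$ as $\tau$ increases: at the positive value the numerator is positive and the denominator changes from $-$ to $+$; at the negative value the numerator is negative and the denominator changes from $+$ to $-$. So each crossing counts $-1$ and $\delta=-2$. Lemma C with $r=2$ gives at least $2m+2+2=2m+4$ distinct real zeros of $\mathcal T$. Good.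

### The case $l=2$, $k\ge2$: a moving cubic form

Now $\nu\ge36$ and $\alpha>0$ (at $\nu=36$, $\alpha=560$, and $\alpha$ increases). The direct argument breaks down at $\tau=0$: $\chi_0=\alpha X^2+\beta Y^2$ with $\alpha,\beta>0$ has no real roots. But we have freedom. By (6.2) we may multiply $\chi_\tau$ by $X-\tau Y$. By Lemma B and $D_sE^{m+1}=4(m+1)E^m(\tau X^3+Y^3)$ we have
$$I_{E^m(\tau X^3+Y^3)}(\tau)=0, \tag{11.2}$$
so we may add any multiple of $\tau X^3+Y^3$. We choose the multiple that makes $X/Y=1/\tau$ a root; the resulting cubic turns out to have only real roots.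

**Step 1: the identity.** Put
$$\lambda=3\alpha+\gamma=19\nu^2+20\nu+48,\qquad \lambda_0=\lambda-\beta+\alpha=12\nu^2+8\nu+128,\qquad \lambda_1=3\beta-\lambda=5\nu^2-44\nu-336,$$
$$\beta-\alpha=7\nu^2+12\nu-80,\qquad \lambda-\beta=11\nu^2+28\nu+144 .$$
For $\nu\ge36$ the numbers $\alpha,\lambda_0,\lambda_1,\beta-\alpha,\lambda-\beta$ are all positive (at $\nu=36$, $\lambda_1=4560$). Let
$$\mathcal P=\lambda_0+\lambda_1w+\alpha w^2,\quad \mathcal R=\alpha+\lambda_1w+\lambda_0w^2,\quad \mathcal Q=(\beta-\alpha)(1+w^2)+2(\lambda-\beta)w .$$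
From $\lambda_0+(\beta-\alpha)=\lambda$, $\lambda_1+2(\lambda-\beta)=\lambda+\beta$ and $\lambda_0+\lambda_1=\alpha+2\beta$ we read off
$$\mathcal P+\mathcal Q=(1+w)(\lambda+\beta w),\quad \mathcal Q+\mathcal R=(1+w)(\beta+\lambda w),\quad \mathcal R+w\mathcal P=(1+w)(\alpha+2\beta w+\alpha w^2). \tag{11.3}$$
With $\zeta_\tau=w\mathcal P-(1+w)(\alpha+\beta w)$ we claim
$$S^*_\tau:=(\tau X-Y)\big(\mathcal P\tau^2X^2-\mathcal Q\,\tau XY+\mathcal RY^2\big)=(1+w)\,\tau\,(X-\tau Y)\chi_\tau+\zeta_\tau(\tau X^3+Y^3). \tag{11.4}$$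
The left side is $\mathcal P\tau^3X^3-(\mathcal P+\mathcal Q)\tau^2X^2Y+(\mathcal Q+\mathcal R)\tau XY^2-\mathcal RY^3$, and
$$(X-\tau Y)\chi_\tau=(\alpha+\beta w)X^3-\tau(\lambda+\beta w)X^2Y+(\beta+\lambda w)XY^2-\tau(\beta+\alpha w)Y^3 .$$
The coefficients of $X^3$ in (11.4) agree by the choice of $\zeta_\tau$. Those of $X^2Y$ and $XY^2$ agree by the first two parts of (11.3). For $Y^3$ the right side has $-(1+w)w(\beta+\alpha w)+\zeta_\tau=w\mathcal P-(1+w)(\alpha+2\beta w+\alpha w^2)=-\mathcal R$ by the third.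

By (11.4), (11.2), (6.2) and (11.1), $I_{E^mS^*_\tau}(\tau)=\kappa\,\tau(1+\tau^2)\,\mathcal T(\tau)$. Let $S^*_s=s_2^7S^*_{s_1/s_2}$, whose coefficients are homogeneous of degree $7$ in $s$. Then
$$I_{E^mS^*_s}(s)=\kappa\,s_1s_2(s_1^2+s_2^2)\,\mathcal T(s), \tag{11.5}$$
both sides being homogeneous of degree $2-4m$. The form $S^*_s$ is never the zero form: it is $\alpha s_1^7X^3$ for $s_2=0$ and $-\alpha s_2^7Y^3$ for $s_1=0$, and for $s_1s_2\ne0$ its $X^3$-coefficient is nonzero because $\mathcal P>0$.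

**Step 2: all roots of $S^*_\tau$ are real.** Substituting $X/Y=z/\tau$ in the quadratic factor gives $\mathcal Pz^2-\mathcal Qz+\mathcal R$, so we need $\mathcal D(w)=\mathcal Q^2-4\mathcal P\mathcal R>0$ for $w\ge0$. Since $\mathcal R=w^2\mathcal P(1/w)$ and $\mathcal Q$ is palindromic, $\mathcal D=c_0(1+w^4)+c_1(w+w^3)+c_2w^2$ with
$$c_0=(\beta-\alpha)^2-4\alpha\lambda_0,\qquad c_1=4(\beta-\alpha)(\lambda-\beta)-4\lambda_1(\lambda_0+\alpha).$$
Multiplying out,
$$(\beta-\alpha)^2=49\nu^4+168\nu^3-976\nu^2-1920\nu+6400,\qquad \alpha\lambda_0=12\nu^4-232\nu^3-224\nu^2-2688\nu-2048,$$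
$$(\beta-\alpha)(\lambda-\beta)=77\nu^4+328\nu^3+464\nu^2-512\nu-11520,\qquad \lambda_0+\alpha=13\nu^2-12\nu+112,$$
$$\lambda_1(\lambda_0+\alpha)=65\nu^4-632\nu^3-3280\nu^2-896\nu-37632,$$
so that
$$c_0=\nu^4+1096\nu^3-80\nu^2+8832\nu+14592>0,\qquad c_1=48\nu^4+3840\nu^3+14976\nu^2+1536\nu+104448>0 .$$
At $w=1$ we have $\mathcal P=\mathcal R=\lambda_0+\lambda_1+\alpha=2\alpha+2\beta$ and $\mathcal Q=2(\lambda-\alpha)=4\alpha+2\gamma$. So $\mathcal D(1)=(\mathcal Q-2\mathcal P)(\mathcal Q+2\mathcal P)=2(\gamma-2\beta)(8\alpha+4\beta+2\gamma)>0$, because $\gamma-2\beta=16(\nu+3)[(\nu+2)-(\nu-4)]=96(\nu+3)>0$. For $w>0$ put $\xi=w+1/w\ge2$. Then $\mathcal D(w)/w^2=c_0(\xi^2-2)+c_1\xi+c_2$ is increasing in $\xi\ge2$, hence at least $\mathcal D(1)>0$. At $w=0$ and, after division by $w^4$, at $w=\infty$ the value is $c_0>0$. Also $\mathcal P,\mathcal Q,\mathcal R>0$ on $[0,\infty)$, and after division by $w^2$ their limits at $\infty$ are $\alpha,\beta-\alpha,\lambda_0>0$.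 So $\mathcal Pz^2-\mathcal Qz+\mathcal R$ has two distinct positive roots $z_\pm(w)$, continuous on $[0,\infty]$ with values in $(0,\infty)$.

**Step 3: counting.** The roots of $S^*_\tau$ are $X/Y=\frac1\tau,\ \frac{z_+(\tau^2)}\tau,\ \frac{z_-(\tau^2)}\tau$. Each is a continuous map $\mathbf P^1(\mathbf R)\to\mathbf P^1(\mathbf R)$, with value $0$ at $\tau=\infty$ and value $\infty$ only at $\tau=0$, where it passes from $-\infty$ to $+\infty$. So each has degree $-1$. Lemma C with $\mathcal B=E^m$, $L_0=2m$, $r=3$, $\delta=-3$ gives at least $2m+6$ distinct real zeros of (11.5). Since $s_1^2+s_2^2\ne0$ for real $s$, at most two of them come from the factor $s_1s_2$. So $\mathcal T$ has at least $2m+4$ distinct real zeros, the number required, and $E^M\psi^2$ is good for $M$.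

Hence $p^M\varphi^l$ is good in Type II for all $k\ge1$ and $l=0,1,2$. By Proposition 6.1, together with §4 for $k=0$ and §§7, 8, 10 for the other types, the Theorem holds for all four types and all admissible lengths: every extremal weight enumerator satisfies the Riemann hypothesis, with $\deg P=2g$ and distinct zeros. $\blacksquare$
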